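# Derived length of subgroups generated by small conjugacy classes in finite $p$-groups

## 1. Class sizes, generated subgroups, and actions on abelian groups

Throughout, $p$ is a prime, commutators are $[x,y]=xyx^{-1}y^{-1}$, and $x^G$ denotes the conjugacy class of $x$ in $G$. Recall that $|x^G|=|G:C_G(x)|$, so in a finite $p$-group every class size is a power of $p$.

**Definition (class sizes and the subgroup $H$).** Let $G$ be a finite group. The distinct sizes of its conjugacy classes are listed as
$$n_1=1<n_2<\dots<n_k .$$
The classes of size $n_1$ consist of the central elements. For $1\le s\le k$, the subgroup generated by the classes of sizes $n_1,\dots,n_s$ is the subgroup $H=H_s$ generated by all elements of $G$ whose class size is one of $n_1,\dots,n_s$. When $G$ is non-abelian, the elements of class size $n_2$ are called minimal elements, and $M(G)$ is the subgroup they generate.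

*Example.* Let $D_{2^n}=\langle \rho,\sigma : \rho^{2^{n-1}}=\sigma^2=1,\ \sigma\rho\sigma^{-1}=\rho^{-1}\rangle$ be the dihedral group of order $2^n$, with $n\ge4$. The central elements are $1$ and $\rho^{2^{n-2}}$. Every other power of $\rho$ has the class $\{\rho^i,\rho^{-i}\}$ of size $2$. The reflections $\rho^i\sigma$ form two classes (even $i$ and odd $i$), each of size $2^{n-2}\ge 4$. So the class sizes are $1,2,2^{n-2}$ and $k=3$. We find $H_1=Z(G)$, $H_2=\langle\rho\rangle=M(G)$ and $H_3=G$.

**Definition (derived length and nilpotence class).** Put $K^{(0)}=K$, $K^{(i+1)}=[K^{(i)},K^{(i)}]$ and $K'=K^{(1)}$. The derived length $\mathrm{dl}(K)$ of a soluble group is the least $i$ with $K^{(i)}=1$. The class $\mathrm{cl}(K)$ of a nilpotent group is the least $i$ with $\gamma_{i+1}(K)=1$, where $\gamma_1(K)=K$ and $\gamma_{i+1}(K)=[\gamma_i(K),K]$.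

*Example.* In $G=D_{2^n}$ we have $[\sigma,\rho^i]=\rho^{-2i}$. Hence $G'=\langle\rho^2\rangle$ is abelian and $\mathrm{dl}(G)=2$. On the other hand $\gamma_{i+1}(G)=\langle\rho^{2^i}\rangle$ for $i\ge1$, and this is trivial exactly when $i\ge n-1$. So $\mathrm{cl}(G)=n-1$.

**Definition (actions, orbit lengths, submodules).** Let a finite group $P$ act by automorphisms, on the left, on an additively written abelian group $V$. Elements of $P$ are also regarded as endomorphisms of $V$, so $(x-1)v=xv-v$. The stabilizer of $v$ is $P_v$ and the orbit length is $D(v)=|P:P_v|$. A submodule is a $P$-invariant subgroup, and $C_V(L)$ is the set of elements of $V$ fixed by every element of a subgroup $L\le P$.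

*Example.* A group $G$ acts by conjugation on any abelian normal subgroup $A$. Written additively, $(x-1)a$ is the commutator $[x,a]$, the orbit length $D(a)$ is the class size $|a^G|$, and $C_A(G)=A\cap Z(G)$. For $G=D_{16}$ and $A=\langle\rho\rangle\cong\mathbb Z/8$, the rotations act trivially and the reflections act as $v\mapsto -v$. The orbit lengths are $1$ (for $0$ and $4$) and $2$ (for the rest).

*A warning example.* The elements of small orbit length need not form a subgroup. Let $P=\langle g,h\rangle\cong C_2\times C_2$ act on $\mathbb F_2^4$, where $g$ interchanges $e_1,e_2$ and fixes $e_3,e_4$, and $h$ interchanges $e_3,e_4$ and fixes $e_1,e_2$. Then $D(e_1)=D(e_3)=2$, but $D(e_1+e_3)=4$.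

## 2. Bounding $\mathrm{dl}(H)$ by a function of $s$

Take a finite $p$-group and keep only the elements in its $s$ smallest types of class. They generate a subgroup $H$. The group $G$ may be enormous, with very many class sizes, and the prime may be anything. Can $H$ be complicated if $s$ is small? The following is stated in the paper "Conjugacy Class Sizes in Finite Groups".

**Conjecture A.** There exist functions $f(s)$ and $g(p)$ such that, if $G$ is a finite $p$-group and $k,n_i$ are as above, then the subgroup $H$ generated by the classes of sizes $n_1,\dots,n_s$ has $\mathrm{dl}(H)\le f(s)$, and $\mathrm{cl}(M(G))\le g(p)$.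

Here $f$ depends only on $s$ and $g$ only on $p$; neither may depend on $G$ or $k$. The second part is known to hold: $\mathrm{cl}(M(G))\le 3$ for every finite non-abelian $p$-group $G$, and consequently so does the case $s=2$ of the first part. The question is the first part for all $s$. The answer is yes.

**Theorem 1.** Let $G$ be a finite $p$-group with class sizes $1=n_1<\dots<n_k$, let $1\le s\le k$, and let $H$ be the subgroup generated by all elements whose class size is in $\{n_1,\dots,n_s\}$. Then $\mathrm{dl}(H)\le f(s)$, where $f(1)=1$ and $f(s)=3\cdot2^{s-2}-1$ for $s\ge2$.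

Together with the known second part, this gives the whole of Conjecture A.

## 3. Fixed points of $p$-groups and two lemmas on trivial action

We use three textbook facts about a finite $p$-group.

(i) If it acts on a nonzero finite abelian $p$-group $W$, it has a nonzero fixed point. Indeed all orbit lengths are powers of $p$, so the number of fixed points is congruent to $|W|\equiv0$ modulo $p$, and $0$ is one of them.

(ii) A non-trivial normal subgroup meets the center non-trivially. This is the same count for the conjugation action.

(iii) If $A$ is a maximal abelian normal subgroup of $G$ (maximal among abelian normal subgroups), then $C_G(A)=A$. Otherwise $C_G(A)/A$ is a non-trivial normal subgroup of $G/A$, so by (ii) it contains a non-trivial central element $xA$ of $G/A$. Then $\langle A,x\rangle$ is abelian, normal in $G$, and larger than $A$, a contradiction.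

The next two lemmas carry all the bookkeeping with derived subgroups.

**Lemma 2.** If a group $L$ acts on $V$, trivially on an $L$-invariant subgroup $U$ and trivially on $V/U$, then $L'$ acts trivially on $V$.

*Proof.* For $l,l'\in L$ we have $(l'-1)V\subseteq U$ and $(l-1)U=0$, so $(l-1)(l'-1)=0$ on $V$. Expanding, $ll'=l+l'-1$. The right side is symmetric, so $ll'=l'l$ on $V$. Thus $L$ acts through an abelian group. $\square$

**Lemma 3.** Let a finite $p$-group $K$ act on a finite abelian $p$-group $W$. If $C_W(K^{(d+1)})=C_W(K^{(d)})$, then $K^{(d)}$ acts trivially on $W$.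

*Proof.* Put $W_d=C_W(K^{(d)})$ and suppose $W_d\ne W$. By fact (i), $K^{(d)}$ has nonzero fixed points on $W/W_d$. Let $E/W_d$ be the subgroup of all of them, so $E>W_d$. Now $K^{(d)}$ acts trivially on $W_d$ and on $E/W_d$, so by Lemma 2 its derived group $K^{(d+1)}$ acts trivially on $E$. Hence $E\le C_W(K^{(d+1)})=W_d$, a contradiction. $\square$

In words: if the increasing chain $C_W(K^{(0)})\le C_W(K^{(1)})\le\cdots$ pauses once, it has already reached $W$.

## 4. Commutators with an abelian normal subgroup, and the cases $s=1,2$

For $s=1$ we have $H=Z(G)$, which is abelian, so $\mathrm{dl}(H)\le1$.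

For larger $s$ we let $H$ act on a maximal abelian normal subgroup $A$. By fact (iii), if $H^{(i)}$ acts trivially on $A$, then $H^{(i)}\le C_G(A)=A$ is abelian and $\mathrm{dl}(H)\le i+1$. The hypothesis on class sizes enters through the following lemma.

**Lemma 4.** Let $A$ be an abelian normal subgroup of a finite group $G$, let $x\in G$, $a\in A$, and $b=[x,a]$. If $b\ne1$, then $|b^G|<|x^G|$.

*Proof.* Let $C=C_G(x)$. For $a,a'\in A$,
$$[x,aa']=(xax^{-1})(xa'x^{-1})a'^{-1}a^{-1}=[x,a][x,a'],$$
since all factors lie in the abelian group $A$. So $a\mapsto[x,a]$ is an endomorphism of $A$ with kernel $A\cap C$. Its image $L$ has order $|L|=|A:A\cap C|=|AC:C|$. For $c\in C$ we have $c[x,a]c^{-1}=[x,cac^{-1}]$, so $C$ normalizes $L$; and $A$ centralizes $L$ because $L\le A$. Thus $b$ has all its $AC$-conjugates in $L\setminus\{1\}$, and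
$$|b^G|\le|G:AC|\,|b^{AC}|\le|G:AC|\,(|L|-1)<|G:AC|\,|AC:C|=|x^G|.\qquad\square$$

Now take $s=2$. Let $y$ have class size at most $n_2$ and let $a\in A$. By Lemma 4, $[y,a]$ is trivial or has class size less than $n_2$; either way it is central. So every such $y$, and hence $H$, acts trivially on $A/(A\cap Z(G))$. Also $H$ acts trivially on $A\cap Z(G)$. By Lemma 2, $H'$ acts trivially on $A$. Therefore $H'\le A$ and $\mathrm{dl}(H)\le2$, which is Theorem 1 for $s=2$.

## 5. Where the commutator argument stalls at $s=3$

Take $s=3$ and write $A$ additively. Let $X_i\subseteq A$ be the set of elements of class size at most $n_i$. For $y$ of class size at most $n_3$ and $a\in A$, Lemma 4 gives $(y-1)a\in X_2$. So $H$ acts trivially on $A/\langle X_2\rangle$. To finish as before it would be enough that some $H^{(i)}$, with $i$ bounded, acts trivially on $X_2$.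

The sensible thing to do is to apply Lemma 4 again, to an element $b\in X_2$, hoping that $(y-1)b$ falls into $X_1=A\cap Z(G)$. But Lemma 4 compares $[y,b]$ with the class of $y$, not with the class of $b$. It says again that $(y-1)b\in X_2$, which is no progress.

In fact no bounded number of commutators suffices. In $D_{2^n}$ with $A=\langle\rho\rangle\cong\mathbb Z/2^{n-1}$ and $y=\sigma$ (class size $n_3=2^{n-2}$), we have $(y-1)v=-2v$. Starting from $v=1$ we obtain $(y-1)^i\,1=(-2)^i$. This has orbit length $2$ for all $i\le n-3$ and is central only from $i=n-2$ on. So a descent $[y,[y,\dots,[y,a]]]$ can stay at level $n_2$ arbitrarily long. This stays compatible with Theorem 1, because $G'=\langle\rho^2\rangle$ acts trivially on $A$: the derived series sees what long commutators do not.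

One might instead factor out $A\cap Z(G)$ and start again with fewer orbit lengths. This also fails, because orbit lengths on quotients can be new numbers. Let $V=\mathbb F_p^3$, let $U=\langle e_1,e_2\rangle$, and let $P\cong\mathbb F_p^2$ act by fixing $U$ pointwise and by $e_3\mapsto e_3+u$ for $u\in U$. The orbit lengths on $V$ are $1$ and $p^2$. On $V/\langle e_1\rangle$, a quotient by a submodule of fixed points, they are $1$ and $p$, and $p$ is not an orbit length on $V$. So we shall work with submodules of $V$ and compute modulo a submodule without passing to the quotient module.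

## 6. Operators $z-1$ with $z$ central lower orbit lengths

What is missing is a commutator operation whose result is compared with the orbit of the module element. Here is the clean version.

**Lemma 5 (model case).** Let a finite group $P$ act on an abelian group $V$, let $z\in Z(P)$, $v\in V$, and $w=(z-1)v$. Then $D(w)\le D(v)$. If $D(w)=D(v)$ and $zw=w$, then $w=0$.

*Proof.* Since $z$ is central, $x(z-1)v=(z-1)xv$ for all $x\in P$. So $P_v\le P_w$ and $D(w)\le D(v)$. If equality holds, then $P_w=P_v$. If also $z\in P_w$, then $z\in P_v$, that is, $w=(z-1)v=0$. $\square$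

The condition $zw=w$ cannot be dropped. Let $P=\langle z\rangle$ have order $2$ and act on $\mathbb Z/8$ by $-1$. For $v=1$ we get $w=-2$, with $D(w)=D(v)=2$ and $zw\ne w$. For $v=2$ we get $w=-4=4$, which is fixed by $z$, and $D(w)=1<2$.

Here is how the lemma is meant to work. Suppose that $y$ runs over generators of $K$ and $(y-1)v$ always has orbit length at most $n_t$. Let $F=(z-1)V$, a submodule. For $g=(z-1)v\in F$ we have $(y-1)g=(z-1)u$ with $u=(y-1)v$. If $z$ fixes $(z-1)u$, Lemma 5 says that $(y-1)g$ is zero or has orbit length strictly below $D(u)\le n_t$. So on the part of $F$ fixed by $z$, the index $t$ has dropped by one, and we can use induction.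

Two points need care. First, induction reaches only the part of $F$ fixed by $z$. We take $z$ in a derived subgroup $K^{(d+1)}$, where induction yields a trivial action of the larger group $K^{(d)}$ on $C_F(K^{(d+1)})$; then Lemma 3 passes from this part to all of $F$. Second, the argument needs a $z$ that does something visible modulo the part of $V$ already controlled, and there may be no central $z$ like that. We use a $z$ that is central only modulo a normal subgroup $N$, and the resulting errors will be paid for by the $N$-orbit of $v$.

## 7. A theorem on modules with few small orbit lengths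

**Definition (setting).** Let $P$ be a finite $p$-group acting, not necessarily faithfully, on a finite abelian $p$-group $V$. We are given integers $1=n_1<\dots<n_r$ such that every $P$-orbit length on $V$ that is at most $n_r$ lies in $\{n_1,\dots,n_r\}$. Put
$$X_i=X_i(V)=\{v\in V: D(v)\le n_i\},\qquad\text{so } X_1=C_V(P).$$
Let $\mathcal Y\subseteq P$ be closed under conjugation by $P$, let $K=\langle\mathcal Y\rangle$, and let $V(i)=C_V(K^{(i)})$.

Since $\mathcal Y$ is closed under conjugation, $K$ and all $K^{(i)}$ are normal in $P$. If $v\in V(i)$, $x\in P$ and $q\in K^{(i)}$, then $qxv=x(x^{-1}qx)v=xv$. So the $V(i)$ are submodules, and $V(0)\subseteq V(1)\subseteq\cdots$ because the $K^{(i)}$ decrease. The $X_i$ are $P$-invariant sets, in general not subgroups. The setting is inherited by every submodule $W$, with the same $P$, list and $\mathcal Y$: orbit lengths on $W$ are orbit lengths on $V$, $X_i(W)=X_i\cap W$, and $W(i)=W\cap V(i)$.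

*Example.* Let $P=D_{16}$ act on $V=\langle\rho\rangle\cong\mathbb Z/8$, with list $1,2$ and $\mathcal Y=P$. Then $X_1=\{0,4\}=V(0)$, $X_2=V$, and $V(1)=V$ because $K'=\langle\rho^2\rangle$ acts trivially.

Define $\Phi(h)=3\cdot2^h-2$ for $h\ge0$. Then
$$\Phi(0)=1,\qquad \Phi(h)=2\Phi(h-1)+2\quad(h\ge1).\tag{1}$$

**Theorem 6.** In this setting let $1\le j\le t\le r$, $c\ge0$, $h=t-j$, and assume

- (H1) $X_j\subseteq V(c)$;
- (H2) $(y-1)v\in X_t+V(c)$ for all $y\in\mathcal Y$, $v\in V$.

Then $K^{(c+\Phi(h))}$ acts trivially on $V$.

Here $X_t+V(c)$ is the set of sums $u+a$ with $u\in X_t$, $a\in V(c)$. One should read $V(c)$ as the part of $V$ already controlled. (H1) says that orbits of length up to $n_j$ are controlled, and (H2) says that commutators with generators have orbit length at most $n_t$, up to controlled terms. The proof closes the gap $h=t-j$ from both ends: it lowers $t$ on a submodule in order to raise $j$ on $V$. In the example, (H1) and (H2) hold with $j=1$, $t=2$, $c=0$.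

## 8. Proof of the module theorem by closing the gap $t-j$

We use induction on $h$, for all $P,V,(n_i),\mathcal Y,t,j,c$ simultaneously.

**The case $h=0$.** This repeats the argument for $s=2$. Here $X_t=X_j\subseteq V(c)$, so by (H2) $(y-1)V\subseteq V(c)$ for every $y\in\mathcal Y$. Hence $K$ acts trivially on $V/V(c)$. So $K^{(c)}$ acts trivially on $V/V(c)$, and by definition on $V(c)$. By Lemma 2, $K^{(c+1)}$ acts trivially on $V$, and $\Phi(0)=1$.

**The case $h\ge1$.** Put
$$d=c+\Phi(h-1),\qquad m=d+1 .$$
The main work is the following statement, which raises $j$ to $j+1$ at the price of enlarging $c$. Note that $j+1\le t\le r$.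

**Claim.** $X_{j+1}\subseteq V(d+2)$.

The proof of the Claim takes Steps 1 to 8.

**Step 1: reduce to a module generated by one element modulo $V(c)$.** Let $v_0\in X_{j+1}$, and replace $V$ by the submodule $W=\langle Pv_0\rangle+V(c)$. We check that the hypotheses survive with the same $t,j,c$. First, $W(c)=W\cap V(c)=V(c)$. Next, $X_j(W)=X_j\cap W\subseteq V(c)$, which is (H1). For (H2), let $v\in W$ and $(y-1)v=u+a$ with $u\in X_t$ and $a\in V(c)$. Then $u=(y-1)v-a\in W$, so $u\in X_t(W)$. Finally, $v_0\in W(d+2)$ implies $v_0\in V(d+2)$. So from now on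
$$V=\langle Pv_0\rangle+V(c),\qquad D(v_0)\le n_{j+1}.\tag{2}$$
It suffices to show that $K^{(d+2)}$ acts trivially on this $V$.

**Step 2: choose $z$, central modulo the part that acts invisibly.** Let
$$Q=K^{(m)},\qquad N=\{q\in Q:(q-1)V\subseteq V(c)\}.$$
$Q$ is normal in $P$, and $N$, the kernel of the action of $Q$ on $V/V(c)$, is normal in $P$ too. Since $m\ge c$, we have $Q\le K^{(c)}$, so
$$Q \text{ (hence also } N\text{) fixes } V(c) \text{ pointwise.}\tag{3}$$
We want to prove $Q=N$. Suppose $Q\ne N$; we look for a contradiction. The group $Q/N$ is a non-trivial normal subgroup of the $p$-group $P/N$, so by fact (ii) of Section 3 there is $z\in Q\setminus N$ with $zN\in Z(P/N)$. An element of $Q$ that is central in $P$ itself might lie in $N$ and would then be useless; this is why we work modulo $N$.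

**Step 3: $z-1$ commutes with $P$ up to explicit errors in $V(c)$.** For $x\in P$ write $xzx^{-1}=z\nu_x$ with $\nu_x\in N$. Then for $v\in V$, using $xz=z\nu_xx$,
$$x(z-1)v=(z\nu_x-1)xv=z(\nu_x-1)xv+(z-1)xv .$$
Here $(\nu_x-1)xv\in V(c)$ is fixed by $z$, by (3). So
$$x(z-1)v=(z-1)xv+(\nu_x-1)xv,\qquad (\nu_x-1)xv\in V(c).\tag{4}$$
In particular $x(z-1)v\equiv(z-1)xv \pmod{V(c)}$, and therefore
$$F:=(z-1)V+V(c)$$
is a submodule.

**Step 4: $z-1$ moves the generator visibly.** We show $(z-1)v_0\notin V(c)$. Otherwise (4) gives $(z-1)xv_0\in V(c)$ for all $x\in P$. As $z$ is trivial on $V(c)$, (2) gives $(z-1)V\subseteq V(c)$, that is, $z\in N$, a contradiction.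

**Step 5: the orbit comparison.** This is the version of Lemma 5 that we need. For every $v\in V$ and $w=(z-1)v$,
$$D(w)\le D(v);\quad\text{and if } D(w)=D(v) \text{ and } zw=w, \text{ then } w\in V(c).\tag{5}$$

In the model case $P_v$ fixed $w$. Now $P_v$ moves $w$ by errors, and we must bound how far. Let
$$T=\{(\nu-1)v:\nu\in N\}\subseteq V(c).$$
For $\nu,\nu'\in N$ we have $(\nu\nu'-1)v=\nu(\nu'-1)v+(\nu-1)v=(\nu'-1)v+(\nu-1)v$, because $\nu$ fixes $V(c)$ pointwise. So $\nu\mapsto(\nu-1)v$ is a homomorphism $N\to V(c)$ and $T$ is a subgroup. Let $S=NP_v$, a subgroup since $N$ is normal. The $N$-orbit of $v$ is $v+T$, so $|S:P_v|=|N:N\cap P_v|=|T|$ and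
$$D(v)=|P:S|\,|T|.\tag{6}$$

We show $Sw\subseteq w+T$, in three parts.

- Let $x\in P_v$. By (4) and $xv=v$, $xw=(z-1)v+(\nu_x-1)v\in w+T$.
- Let $\nu\in N$. Then $\nu v=v+\tau$ with $\tau\in T$. Apply (4) with $x=\nu$, and write $\nu'=\nu_x\in N$ for this $x$: $\nu w=(z-1)(v+\tau)+(\nu'-1)(v+\tau)$. Both $z$ and $\nu'$ fix $\tau\in V(c)$, so $\nu w=w+(\nu'-1)v\in w+T$.
- Let $\nu\in N$ and $x\in P_v$. Since $N$ fixes $T$ pointwise, $\nu xw\in\nu(w+T)=\nu w+T\subseteq w+T$.

Therefore, using (6),
$$D(w)=|P:P_w|\le|P:P_w\cap S|=|P:S|\,|Sw|\le|P:S|\,|T|=D(v).$$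
If $D(w)=D(v)$, the first inequality is an equality, so $P_w=P_w\cap S$, i.e. $P_w\le S=NP_v$. If moreover $z\in P_w$, write $z=\nu x$ with $\nu\in N$ and $x\in P_v$. Then $w=(z-1)v=\nu xv-v=(\nu-1)v\in T\subseteq V(c)$. This proves (5).

**Step 6: on $F\cap V(m)$ the index $t$ drops.** Let $F_m=F\cap V(m)$. This is a submodule. It contains $V(c)$, since $c\le m$, so $F_m(c)=V(c)$. We show that $F_m$ satisfies (H1) and (H2) with $(t-1,j,c)$ in place of $(t,j,c)$. Note $t-1\ge j$ because $h\ge1$.

(H1) holds since $X_j(F_m)\subseteq X_j\subseteq V(c)=F_m(c)$.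

For (H2), let $y\in\mathcal Y$ and $g=(z-1)v+a\in F_m$ with $v\in V$, $a\in V(c)$. By (4), and because $(y-1)a\in V(c)$, we have $(y-1)g\equiv(z-1)(y-1)v\pmod{V(c)}$. By (H2) for $V$, $(y-1)v=u+a'$ with $u\in X_t$, $a'\in V(c)$; and $(z-1)a'=0$. So
$$(y-1)g\in(z-1)u+V(c).$$
Since $(y-1)g\in F_m$ and $V(c)\subseteq F_m$, it follows that $(z-1)u\in F_m\subseteq V(m)=C_V(K^{(m)})$. As $z\in K^{(m)}$, the element $(z-1)u$ is fixed by $z$. By (5), applied to $u$, either $(z-1)u\in V(c)$ or $D((z-1)u)<D(u)\le n_t$. In the latter case $D((z-1)u)$ is an orbit length below $n_t\le n_r$, so it is in the list and is at most $n_{t-1}$; thus $(z-1)u\in X_{t-1}(F_m)$. In both cases $(y-1)g\in X_{t-1}(F_m)+V(c)$, which is (H2) for $F_m$.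

**Step 7: extend from $F_m$ to $F$.** The gap for $F_m$ is $(t-1)-j=h-1$. By the induction hypothesis, $K^{(c+\Phi(h-1))}=K^{(d)}$ acts trivially on $F_m=C_F(K^{(m)})=C_F(K^{(d+1)})$. So $C_F(K^{(d+1)})\subseteq C_F(K^{(d)})$; the other inclusion always holds. By Lemma 3, $K^{(d)}$ acts trivially on $F$. This is where it matters that $m$ was chosen as $d+1$.

**Step 8: the contradiction, and the end of the Claim.** Let $w=(z-1)v_0\in F$. By Step 7, $w$ is fixed by $K^{(d)}$, hence by $z\in K^{(d+1)}\le K^{(d)}$. By Step 4, $w\notin V(c)$. As $X_j\subseteq V(c)$, this gives $D(w)>n_j$. By (5), $D(w)\le D(v_0)\le n_{j+1}$. Since $n_{j+1}\le n_r$, the number $D(w)$ is in the list, so $D(w)=n_{j+1}$, and hence $D(w)=D(v_0)$. Now $D(w)=D(v_0)$ and $zw=w$, so (5) gives $w\in V(c)$, a contradiction.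

Hence $Q=N$: the group $K^{(m)}$ acts trivially on $V/V(c)$. By (3) it acts trivially on $V(c)$. By Lemma 2, $K^{(m+1)}=K^{(d+2)}$ acts trivially on $V$, and $v_0\in V$. This proves the Claim.

**Step 9: raise $j$ and use induction again.** Return to the original $V$ and put $c^*=d+2=c+\Phi(h-1)+2$. By the Claim, $X_{j+1}\subseteq V(c^*)$, which is (H1) for $(t,j+1,c^*)$. Since $V(c)\subseteq V(c^*)$, also $(y-1)v\in X_t+V(c^*)$ for all $y\in\mathcal Y$, $v\in V$, which is (H2). The gap is $t-(j+1)=h-1$. By the induction hypothesis, $K^{(e)}$ acts trivially on $V$, where by (1)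
$$e=c^*+\Phi(h-1)=c+2\Phi(h-1)+2=c+\Phi(h).\qquad\square$$

The induction hypothesis was used twice, once on $F_m$ with $t$ lowered and once on $V$ with $j$ raised. This is the source of the factor $2$ in (1). The summand $2$ is one step for $m=d+1$ and one for the last use of Lemma 2.

## 9. From the module theorem to $\mathrm{dl}(H)$

*Proof of Theorem 1.* The case $s=1$ was done in Section 4. Let $s\ge2$, and let $A$ be a maximal abelian normal subgroup of $G$, so $C_G(A)=A$.

Apply Theorem 6 with $P=G$ acting by conjugation on $V=A$ (written additively), with the list $n_1,\dots,n_{s-1}$, so $r=s-1$, and with $\mathcal Y$ the set of elements of class size in $\{n_1,\dots,n_s\}$, so $K=H$. Take $t=s-1$, $j=1$, $c=0$. The set $\mathcal Y$ is closed under conjugation. We check the remaining hypotheses.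

- Orbit lengths on $A$ are class sizes of $G$, so those at most $n_{s-1}$ are in the list.
- (H1): $X_1=A\cap Z(G)\subseteq C_A(H)=V(0)$.
- (H2): for $y\in\mathcal Y$ and $v\in A$, the element $(y-1)v=[y,v]$ is trivial or, by Lemma 4, has class size less than $|y^G|\le n_s$, hence at most $n_{s-1}$. So it lies in $X_{s-1}=X_t$.

The gap is $h=s-2$. So $H^{(\Phi(s-2))}$ acts trivially on $A$, that is, $H^{(\Phi(s-2))}\le C_G(A)=A$ is abelian, and
$$\mathrm{dl}(H)\le\Phi(s-2)+1=3\cdot2^{s-2}-1.\qquad\square$$

For $s=2$ the gap is $0$ and this is the hand computation of Section 4. For $s=3$ the bound is $\Phi(1)+1=5$.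

## 10. Groups with $k$ class sizes, and nilpotent groups

**Corollary 7.** A finite $p$-group with exactly $k\ge2$ class sizes has derived length at most $3\cdot2^{k-2}-1$.

*Proof.* Take $s=k$ in Theorem 1; then $H=G$. $\square$

**Corollary 8.** Theorem 1 holds for all finite nilpotent groups, with the same function $f$.

*Proof.* Let $G=\prod P_i$ be the product of its Sylow subgroups, and let $x=\prod x_i$, with $x_i\in P_i$, have class size at most $n_s$. Since $|x^G|=\prod|x_i^{P_i}|$, each $|x_i^{P_i}|=|x_i^G|$ divides $|x^G|$. So it is a class size of $P_i$ that is at most $n_s$. Class sizes of $P_i$ are class sizes of $G$, so the number $s_i$ of class sizes of $P_i$ that are at most $n_s$ satisfies $1\le s_i\le s$. Let $H_i\le P_i$ be generated by the classes of the $s_i$ smallest sizes of $P_i$. Then $x_i\in H_i$ for all $i$, so $H\le\prod H_i$. By Theorem 1, $\mathrm{dl}(H_i)\le f(s_i)\le f(s)$, because $f$ is non-decreasing. Hence $\mathrm{dl}(H)\le f(s)$. $\square$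

## 11. A lower bound from free nilpotent Lie algebras

Could $f$ be bounded? No.

**Proposition 9.** Any $f$ for which the bound $\mathrm{dl}(H)\le f(s)$ holds for all finite $p$-groups, all $p$ and all $s$ satisfies $f(s)\ge\lfloor\log_2s\rfloor+1$ for all $s\ge1$. In particular the optimal $f$ is unbounded, and the value $f(2)=2$ in Theorem 1 is best possible.

For the proof we need a $p$-group with exactly $s$ class sizes and derived length $\lfloor\log_2s\rfloor+1$. We recall two textbook theorems.

The Shirshov–Witt theorem says that every subalgebra of a free Lie algebra over a field is free. Consequence: two commuting elements of a free Lie algebra are linearly dependent. They generate a subalgebra that is free and abelian, and a free Lie algebra on two or more generators is not abelian, so the subalgebra has dimension at most $1$.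

The Lazard correspondence: a nilpotent Lie ring $L$ of $p$-power order and class less than $p$ becomes a $p$-group on the same set, with product given by the Baker–Campbell–Hausdorff formula $x+y+\tfrac12[x,y]+\cdots$. Elements commute in the group exactly when their Lie bracket is $0$. Subrings and ideals correspond to subgroups and normal subgroups, and abelian quotients correspond.

**Construction.** Let $c=s$, let $p>c$ be a prime, and let $q=\max(3,c)$. Let $L=L_1\oplus\dots\oplus L_c$ be the free nilpotent Lie algebra of class $c$ on $q$ generators $x_1,\dots,x_q$ over $\mathbb F_p$. That is, $L$ is the free Lie algebra on these generators modulo all components of degree greater than $c$, and $L_l$ is the component of degree $l$.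

*Example.* For $c=2$ we have $q=3$, $L_1=\langle x_1,x_2,x_3\rangle$ and $L_2=\langle[x_1,x_2],[x_1,x_3],[x_2,x_3]\rangle$. If $x$ has nonzero component in $L_1$, its centralizer is $\mathbb F_px\oplus L_2$, of codimension $2$. All other elements are central. The group has order $p^6$ and class sizes $1,p^2$.

**Step 1: dimensions.** We check that $\dim L_l\ge2$ for $1\le l\le c$. The elements $(\mathrm{ad}\,x_1)^{l-1}x_2$ and $(\mathrm{ad}\,x_1)^{l-1}x_3$ have different multidegrees, so it is enough that they are nonzero in the free Lie algebra. Inductively, $(\mathrm{ad}\,x_1)^{l-2}x_2$ is nonzero and involves $x_2$ in its multidegree. So it is not a multiple of $x_1$, and by the consequence above its bracket with $x_1$ is nonzero. The same holds with $x_3$.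

**Step 2: centralizers.** Let $0\ne x\in L$ have lowest nonzero component $x_i\in L_i$, and put $M=\bigoplus_{l>c-i}L_l$. Then $M\subseteq C_L(x)$ by degrees. Let $0\neq y\in C_L(x)$ have lowest component $y_j$, and suppose $i+j\le c$. The component of $[x,y]$ in degree $i+j$ is $[x_i,y_j]$, so $[x_i,y_j]=0$ in $L$. Since the degree is at most $c$, this holds in the free Lie algebra. Therefore $y_j\in\mathbb F_px_i$, and $j=i$.

If $2i>c$, the case $i+j\le c$ cannot occur, since it would force $j=i$; so every $y\in C_L(x)$ lies in $M$ and $C_L(x)=M$. If $2i\le c$ and $y\in C_L(x)\setminus M$, then $j\le c-i$, so $j=i$ and $y_i=\lambda x_i$. The element $y-\lambda x\in C_L(x)$ is zero or has lowest degree greater than $i$, so it lies in $M$. Since $x\notin M$, we get $C_L(x)=\mathbb F_px\oplus M$. Altogether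
$$\dim L/C_L(x)=\sum_{l\le c-i}\dim L_l-\varepsilon_i,\qquad \varepsilon_i=\begin{cases}1&\text{if }2i\le c,\\0&\text{otherwise.}\end{cases}\tag{7}$$

**Step 3: exactly $s$ class sizes.** The number (7) depends only on $i$, and every $i=1,\dots,c$ occurs. Passing from $i$ to $i+1$ lowers (7) by $\dim L_{c-i}-\varepsilon_i+\varepsilon_{i+1}\ge2-1=1$. So (7) takes exactly $c$ values. For $i=c$ the value is $0$, which is also the value for $x=0$. Let $G$ be the $p$-group corresponding to $L$; this is allowed since $p>c$. It has the same centralizers, so it has exactly $c=s$ class sizes.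

**Step 4: derived length.** $G'$ is the smallest normal subgroup with abelian quotient and $L'=[L,L]$ is the smallest ideal with abelian quotient, so $G'=L'$ as sets. Repeating this with $L'$ in place of $L$, and so on, the two derived series coincide. By degrees, $L^{(i)}\subseteq\bigoplus_{l\ge2^i}L_l$, which is $0$ if $2^i>c$. If $2^i\le c$, then $q\ge2^i$, and the nested bracket of $2^i$ distinct generators (for $i=2$: $[[x_1,x_2],[x_3,x_4]]$) lies in $L^{(i)}$. It is nonzero: inductively it is the bracket of two nonzero elements in disjoint sets of generators, these are linearly independent, and so they do not commute in the free Lie algebra. Its degree $2^i$ is at most $c$, so it is nonzero in $L$. Hence $\mathrm{dl}(G)=\lfloor\log_2c\rfloor+1=\lfloor\log_2s\rfloor+1$.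

Since $k=s$, we have $H=G$, and $f(s)\ge\lfloor\log_2s\rfloor+1$. For $s=2$ this is $2$, the value in Theorem 1. $\square$

So for all $s\ge2$ the optimal $f(s)$ lies between $\lfloor\log_2s\rfloor+1$ and $3\cdot2^{s-2}-1$. It is not claimed that the upper value is optimal for $s\ge3$.

## 12. Nilpotence class cannot replace derived length for $s=3$

**Proposition 10.** For $s=3$ the nilpotence class of $H$ is not bounded.

*Proof.* By Section 1, the dihedral group $G$ of order $2^n$, $n\ge4$, has class sizes $1,2,2^{n-2}$. So for $s=3$ we have $H=G$, and $\mathrm{cl}(G)=n-1$. $\square$
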